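\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{Random reals and the partition relation $\omega_1\to(\omega_1,\omega^2+2)^2$}


\begin{abstract}
We show that forcing with any nontrivial measure algebra, over any model of
ZFC, makes the partition relation $\omega_1\to(\omega_1,\omega^2+2)^2$ fail.
In particular, it is not the case that $\omega_1\to(\omega_1,\alpha)^2$ holds
for all countable $\alpha\ge\omega+2$ after adding random reals to a model of
the Proper Forcing Axiom. The counterexample
survives any further forcing with property K. Hence Martin's Axiom for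
$\aleph_1$ dense sets, restricted to posets with property K, does not imply
$\omega_1\to(\omega_1,\omega^2+2)^2$.
\end{abstract}

\section{The question and the answer}

For ordinals $\theta,\beta,\alpha$ the partition relation
$\theta\to(\beta,\alpha)^2$ says that for every coloring
$c:[\theta]^2\to\{0,1\}$ of the pairs from $\theta$ there is either a set
$H\subseteq\theta$ of order type $\beta$ with $[H]^2\subseteq c^{-1}(0)$ or a
set $H\subseteq\theta$ of order type $\alpha$ with
$[H]^2\subseteq c^{-1}(1)$. A set with $[H]^2\subseteq c^{-1}(i)$ is called
\emph{$i$-homogeneous} for $c$. We write $c(\alpha,\beta)$ for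
$c(\{\alpha,\beta\})$ with $\alpha<\beta$.

We consider $\omega_1\to(\omega_1,\alpha)^2$ for countable $\alpha$. Think of
the pairs of color $1$ as the edges of a graph on $\omega_1$. The relation
says that a graph with no uncountable independent set has a complete subgraph
of order type $\alpha$. It becomes stronger as $\alpha$ grows, because a set of
type $\alpha'>\alpha$ contains one of type $\alpha$. For $\alpha\le\omega+1$
it is a theorem of ZFC, with a short proof (Proposition~\ref{prop:plusone}
below). So the relation becomes sensitive to the universe, if at all, from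
$\alpha=\omega+2$ on.

A \emph{nontrivial measure algebra} is an atomless complete Boolean algebra
$\mathcal B$ with a strictly positive countably additive measure $\mu$ that is
finite or at least semifinite (every nonzero element has a nonzero element of
finite measure below it). An example is the measure algebra of the product
measure on $\{0,1\}^{\lambda}$ for an infinite cardinal $\lambda$. Forcing with
such an algebra adds random reals. PFA denotes the Proper Forcing Axiom. The
following question is posed in \cite{topics}.

\begin{quote}
Does $\omega_1\to(\omega_1,\alpha)^2$ hold for $\omega+2\le\alpha<\omega_1$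
after forcing with a nontrivial measure algebra over a model of PFA?
\end{quote}

Suppose that $\omega_1\to(\omega_1,\alpha)^2$ holds in $V$. A set that is
homogeneous for a coloring in $V$ remains so in $V^{\mathcal B}$, and
$\omega_1$ is preserved. So no coloring in $V$ becomes a counterexample in
$V^{\mathcal B}$; a counterexample has to be a new coloring, built from the
random reals themselves. For $\alpha\ge\omega^2+2$ such a coloring exists, and
its construction uses nothing about $V$.

\begin{theorem}\label{thm:main}
Let $V\models\mathrm{ZFC}$ and let $\mathcal B\in V$ be a nontrivial measure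
algebra. Then
$V^{\mathcal B}\models\omega_1\not\to(\omega_1,\omega^2+2)^2$. Hence
$V^{\mathcal B}\models\omega_1\not\to(\omega_1,\alpha)^2$ for every $\alpha$
with $\omega^2+2\le\alpha<\omega_1$. In particular, the question has a negative
answer, in every $V^{\mathcal B}$ with $V\models\mathrm{PFA}$.
\end{theorem}

Recall that a poset has \emph{property K} if each of its uncountable subsets
contains an uncountable set of pairwise compatible elements. Such a poset is
ccc.

\begin{theorem}\label{thm:K}
If $\mathcal B$ is as in Theorem~\ref{thm:main} and $\dot Q$ is a
$\mathcal B$-name for a poset with property K, then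
$V^{\mathcal B*\dot Q}\models\omega_1\not\to(\omega_1,\omega^2+2)^2$.
Consequently, $\mathrm{MA}_{\aleph_1}$ for posets with property K does not
imply $\omega_1\to(\omega_1,\omega^2+2)^2$.
\end{theorem}

According to \cite{topics}, it is unknown whether the full
$\mathrm{MA}_{\aleph_1}$ alone implies even
$\omega_1\to(\omega_1,\omega^2+2)^2$.

Theorem~\ref{thm:main} leaves a gap. For $\omega+2\le\alpha\le\omega^2+1$ the
argument does not decide whether $\omega_1\to(\omega_1,\alpha)^2$ holds in
$V^{\mathcal B}$ when $V\models\mathrm{PFA}$.

\paragraph{The idea.}
Fix distinct reals $y_\alpha\in2^\omega$ for $\alpha<\omega_1$. For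
$\alpha<\beta$ let a function $\kappa:\omega\to\omega$ \emph{guess} the level
at which $y_\alpha$ and $y_\beta$ split, on the basis of a natural number
$e_\beta(\alpha)$, and color the pair $1$ if the guess is right. If $\kappa$ is
random, every guess is right with positive probability; if moreover the
$e_\beta$ are injective, the guesses about different points below $\beta$ are
independent. This excludes uncountable $0$-homogeneous sets. If the $e_\beta$
cohere modulo finite sets, then for any two points $\gamma<\gamma'$ the guesses
about $\alpha,\gamma$ and about $\alpha,\gamma'$ are equal for almost all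
$\alpha<\gamma$. In a binary tree two equal guesses of this kind can both be
right only if the guessed level is smaller than the level at which $\gamma$ and
$\gamma'$ themselves split, and this keeps $1$-homogeneous sets short.

\section{The relation for $\omega+1$}

The next proposition contains $\omega_1\to(\omega_1,\omega+1)^2$, hence the
Dushnik--Miller theorem $\omega_1\to(\omega_1,\omega)^2$. The proof of the main
theorems needs only its consequence for finite $1$-homogeneous sets.

\begin{proposition}\label{prop:plusone}
Let $c:[\omega_1]^2\to\{0,1\}$ have no uncountable $0$-homogeneous set. Then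
for uncountably many $\delta<\omega_1$ there is $A\subseteq\delta$ of order
type $\omega$ such that $A\cup\{\delta\}$ is $1$-homogeneous.
\end{proposition}

\begin{proof}
For each finite $1$-homogeneous set $A$ let $S_A$ be the set of $\xi$ above all
elements of $A$ such that $A\cup\{\xi\}$ is $1$-homogeneous, and let
$Z_A\subseteq S_A$ be a maximal $0$-homogeneous subset of $S_A$. By hypothesis
$Z_A$ is countable. Starting from any $\delta_0<\omega_1$, choose
$\delta_0<\delta_1<\cdots<\omega_1$ such that $Z_A\subseteq\delta_{n+1}$ for
all of the countably many finite $1$-homogeneous $A\subseteq\delta_n$, and let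
$\delta=\sup_n\delta_n$. Then $Z_A\subseteq\delta$ for every finite
$1$-homogeneous $A\subseteq\delta$.

We build $A_0\subset A_1\subset\cdots$, finite subsets of $\delta$ with
$A_n\cup\{\delta\}$ $1$-homogeneous, starting with $A_0=\emptyset$. Given
$A_n$, we have $\delta\in S_{A_n}\setminus Z_{A_n}$. By the maximality of
$Z_{A_n}$ the set $Z_{A_n}\cup\{\delta\}$ is not $0$-homogeneous, so there is
$\alpha\in Z_{A_n}$ with $c(\alpha,\delta)=1$. As $\alpha\in S_{A_n}$, it lies
above $A_n$, and $A_n\cup\{\alpha,\delta\}$ is $1$-homogeneous. Put
$A_{n+1}=A_n\cup\{\alpha\}$. Then $A=\bigcup_nA_n$ is as required. Since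
$\delta>\delta_0$ and $\delta_0$ was arbitrary, there are uncountably many
such $\delta$.
\end{proof}

\section{The coloring}\label{sec:coloring}

\subsection{Coherent injections}

Write $f=^*g$ if two functions on the same set differ at only finitely many
points. A sequence of injections $e_\beta:\beta\to\omega$ $(\beta<\omega_1)$ is
\emph{coherent} if $e_\gamma=^*e_{\gamma'}\restriction\gamma$ for all
$\gamma<\gamma'<\omega_1$.

\begin{lemma}\label{lem:coherent}
There is a coherent sequence of injections $e_\beta:\beta\to\omega$
$(\beta<\omega_1)$.
\end{lemma}

\begin{proof}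
This is in \cite[proof of Thm.~II.5.9]{kunen}; we recall the construction. We
proceed by recursion on $\beta$ and keep $\omega\setminus\operatorname{ran}(e_\beta)$
infinite. Let $e_0=\emptyset$ and
$e_{\beta+1}=e_\beta\cup\{(\beta,m)\}$ with
$m\notin\operatorname{ran}(e_\beta)$.

Let $\beta$ be a limit, $\beta=\sup_n\beta_n$ with $\beta_n$ strictly
increasing. First we build injections $t_0\subseteq t_1\subseteq\cdots$ with
$t_n:\beta_n\to\omega$ and $t_n=^*e_{\beta_n}$. Let $t_0=e_{\beta_0}$. Given
$t_n$, we want to extend it by $e_{\beta_{n+1}}$ on $[\beta_n,\beta_{n+1})$. The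
obstacle is an $\alpha$ in this interval with
$e_{\beta_{n+1}}(\alpha)=t_n(\xi)$ for some $\xi<\beta_n$. Since
$e_{\beta_{n+1}}$ is injective, such a $\xi$ satisfies
$t_n(\xi)\ne e_{\beta_{n+1}}(\xi)$. There are only finitely many such $\xi$,
because $t_n=^*e_{\beta_n}=^*e_{\beta_{n+1}}\restriction\beta_n$, and each
belongs to at most one $\alpha$. At these finitely many $\alpha$ use new
distinct values outside
$\operatorname{ran}(t_n)\cup\operatorname{ran}(e_{\beta_{n+1}})$. This set has
infinite complement, since it differs from
$\operatorname{ran}(e_{\beta_{n+1}})$ by a finite set. The resulting $t_{n+1}$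
is injective and $t_{n+1}=^*e_{\beta_{n+1}}$.

The union $t=\bigcup_nt_n$ is an injection, but its range may be too large. Put
$e_\beta(\beta_n)=t(\beta_{2n})$ for all $n$ and $e_\beta=t$ elsewhere. Then
$e_\beta$ is injective and omits all values $t(\beta_{2n+1})$. On $\beta_n$ it
differs from $t$ at most at the points $\beta_m$, $m<n$, so
$e_\beta\restriction\beta_n=^*t_n=^*e_{\beta_n}$. If $\gamma<\beta$, choose $n$
with $\gamma<\beta_n$; then
$e_\beta\restriction\gamma=^*e_{\beta_n}\restriction\gamma=^*e_\gamma$.
\end{proof}

From now on fix, in $V$, a coherent sequence of injections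
$e_\beta:\beta\to\omega$ $(\beta<\omega_1)$.

\subsection{A first attempt}

Take $\kappa:\omega\to\{0,1\}$ and color $\alpha<\beta$ by
$c'(\alpha,\beta)=\kappa(e_\beta(\alpha))$. For this coloring coherence favors
$1$-homogeneous sets: if $c'$ has no uncountable $0$-homogeneous set, then it
has a $1$-homogeneous set of type $\omega+2$. Indeed, by
Proposition~\ref{prop:plusone} there are uncountably many $\delta$ with a set
$A_\delta\subseteq\delta$ of type $\omega$ such that $A_\delta\cup\{\delta\}$
is $1$-homogeneous. These $\delta$ do not form a $0$-homogeneous set, so two of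
them, $\delta<\delta'$, have $c'(\delta,\delta')=1$. For almost all
$\alpha\in A_\delta$ we have $e_{\delta'}(\alpha)=e_\delta(\alpha)$, hence
$c'(\alpha,\delta')=c'(\alpha,\delta)=1$. Delete from
$A_\delta\cup\{\delta\}$ the finitely many other $\alpha$ and add $\delta'$.

So below the smaller of two points, both have almost the same lower neighbors.
The second ingredient must make this a liability. We ask
$\kappa(e_\beta(\alpha))$ not merely to be $1$, but to be a correct statement
about the pair $\alpha,\beta$. Then almost every common lower neighbor of
$\gamma$ and $\gamma'$ makes the same statement about both.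

\subsection{Guessing the splitting level}

In $V$, fix also distinct $y_\alpha\in2^\omega$ $(\alpha<\omega_1)$, and for
$\alpha\ne\beta$ let
\[
\Delta(\alpha,\beta)=\min\{k:y_\alpha(k)\ne y_\beta(k)\}.
\]
For a function $\kappa:\omega\to\omega$, possibly in an outer model with the
same $\omega_1$, define $c_\kappa:[\omega_1]^2\to\{0,1\}$ by
\[
c_\kappa(\alpha,\beta)=1\iff\kappa(e_\beta(\alpha))=\Delta(\alpha,\beta)
\qquad(\alpha<\beta<\omega_1).
\]

Coherence will bound the $1$-homogeneous sets, for every $\kappa$. Injectivity
will be used, for random $\kappa$, to exclude uncountable $0$-homogeneous sets.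
It cannot simply be dropped: if all $e_\beta$ were constant with value $0$,
they would cohere, but $c_\kappa(\alpha,\beta)=1$ would mean
$\Delta(\alpha,\beta)=\kappa(0)$, and uncountably many $\alpha$ whose
$y_\alpha$ agree on the first $\kappa(0)+1$ coordinates would form a
$0$-homogeneous set.

\section{The $1$-homogeneous sets are short}

Let $\kappa$ be arbitrary. The basic observation concerns two points
$\gamma<\gamma'$ and a set of common lower neighbors.

\begin{lemma}\label{lem:star}
Let $W\supseteq V$ be an outer model with $\omega_1^W=\omega_1^V$ and let
$\kappa\in W\cap\omega^\omega$. Let $\gamma<\gamma'<\omega_1$, and let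
$A\subseteq\gamma$, $A\in W$, be such that
$c_\kappa(\alpha,\gamma)=c_\kappa(\alpha,\gamma')=1$ for all $\alpha\in A$. Then
for all but finitely many $\alpha\in A$,
\[
\Delta(\alpha,\gamma)=\Delta(\alpha,\gamma')<\Delta(\gamma,\gamma').
\]
\end{lemma}

\begin{proof}
By coherence $e_\gamma(\alpha)=e_{\gamma'}(\alpha)$ for all but finitely many
$\alpha\in A$. For such $\alpha$,
\[
\Delta(\alpha,\gamma)=\kappa(e_\gamma(\alpha))=\kappa(e_{\gamma'}(\alpha))
=\Delta(\alpha,\gamma').
\]
Call this number $d$ and let $k=\Delta(\gamma,\gamma')$. If $d>k$, then
$y_\gamma(k)=y_\alpha(k)=y_{\gamma'}(k)$, contrary to the choice of $k$. If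
$d=k$, then $y_\gamma(k)$ and $y_{\gamma'}(k)$ both differ from
$y_\alpha(k)\in\{0,1\}$ and so are equal, again a contradiction. Hence $d<k$.
\end{proof}

The case $d=k$ is where it matters that the reals are binary; with three
symbols available the three values could be distinct.

\paragraph{The smallest cases.}
Suppose $\beta_1<\beta_2$ with $\Delta(\beta_1,\beta_2)=0$. By
Lemma~\ref{lem:star} no infinite set lies below $\beta_1$ and forms a
$1$-homogeneous set together with $\beta_1,\beta_2$, since $\Delta<0$ is
impossible.

Now let $\Delta(\beta_1,\beta_2)=1$. A set of type $\omega$ is no longer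
excluded by this, but a set $A_0\cup A_1$ of type $\omega\cdot2$ is, where
$A_0,A_1$ have type $\omega$ and $A_0$ lies below $A_1$. By
Lemma~\ref{lem:star}, $\Delta(\alpha,\beta_2)<1$ for almost all
$\alpha\in A_1$; fix such an $\alpha$ and call it $\gamma$, so that
$\Delta(\gamma,\beta_2)=0$. The elements of $A_0$ lie below the pair
$\gamma<\beta_2$, and we are back in the first case: almost all of them would
have to split from $\beta_2$ below level $0$. Thus each block of type $\omega$
uses up at least one level. In general:

\begin{lemma}\label{lem:short}
Let $W$ and $\kappa$ be as in Lemma~\ref{lem:star}, and let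
$\beta_1<\beta_2<\omega_1$ with $\Delta(\beta_1,\beta_2)=l$. Then there is no
set $K\subseteq\beta_1$ in $W$ of order type $\omega\cdot(l+1)$ such that
$K\cup\{\beta_1,\beta_2\}$ is $1$-homogeneous for $c_\kappa$. In particular,
$c_\kappa$ has no $1$-homogeneous set of type $\omega^2+2$ in $W$.
\end{lemma}

\begin{proof}
Suppose $K$ is such a set, and let $K=A_0\cup\dots\cup A_l$ with each $A_n$ of
type $\omega$ and $A_n$ below $A_m$ for $n<m$. For each $n\le l$,
Lemma~\ref{lem:star} with $(\gamma,\gamma')=(\beta_1,\beta_2)$ gives
$\Delta(\alpha,\beta_2)<l$ for almost all $\alpha\in A_n$. If $l=0$, this is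
already a contradiction. Otherwise there is
$k_n<l$ such that $A_n'=\{\alpha\in A_n:\Delta(\alpha,\beta_2)=k_n\}$ is
infinite.

We claim that $k_n<k_m$ for $n<m\le l$. Pick $\gamma\in A_m'$. All of $A_n'$
lies below $\gamma<\beta_2$, so by Lemma~\ref{lem:star} almost all
$\alpha\in A_n'$ satisfy
\[
k_n=\Delta(\alpha,\beta_2)<\Delta(\gamma,\beta_2)=k_m .
\]
Hence $k_0<k_1<\dots<k_l<l$, which is impossible: there are only $l$ natural
numbers below $l$.

For the last statement, let $\beta_1<\beta_2$ be the two largest elements of a
$1$-homogeneous set of type $\omega^2+2$. Its first $\omega^2$ elements include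
a set of type $\omega\cdot(l+1)$ for $l=\Delta(\beta_1,\beta_2)$.
\end{proof}

\section{Random guesses leave no uncountable $0$-homogeneous set}

\subsection{The random $\kappa$}

Let $\mathcal B$ be a nontrivial measure algebra with measure $\mu$. We may
assume $\mu(1)=1$. This is clear if $\mu$ is finite. If $\mu$ is only
semifinite, then every generic filter $G$ contains some $a$ with
$0<\mu(a)<\infty$, and $V[G]$ is also the extension of $V$ by a generic filter
on the atomless complete algebra
$\mathcal B\restriction a=\{b\in\mathcal B:b\le a\}$, whose measure can be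
normalized. Since $\mu$ is strictly positive and finite, $\mathcal B$ is ccc,
and $\omega_1$ is preserved. For a Boolean algebra $\mathcal A$ let
$\mathcal A^+$ be the set of its nonzero elements.

Since $\mathcal B$ is atomless, below any $a\in\mathcal B$ there are elements of
every measure between $0$ and $\mu(a)$. Hence any $a\in\mathcal B^+$ can be
partitioned into pieces of measure $2^{-k-1}\mu(a)$, $k<\omega$. By recursion
on $n$ we choose partitions $\{a_{n,k}:k<\omega\}$ of $1$. The meets
$a_{0,k_0}\wedge\dots\wedge a_{n-1,k_{n-1}}$ form a countable partition of $1$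
into nonzero elements (the partition $\{1\}$ if $n=0$). Split each of them as
above and let $a_{n,k}$ be the join of all the $k$-th pieces. Then
\[
\mu(a_{0,k_0}\wedge\dots\wedge a_{n,k_n})=\prod_{i\le n}2^{-k_i-1}
\]
for all $n$ and $k_0,\dots,k_n$. So the partitions are independent, and
$\mu(a_{n,k})=2^{-k-1}$.

Let $\mathcal C\subseteq\mathcal B$ be the $\sigma$-subalgebra generated by all
$a_{n,k}$. Two properties of $\mathcal C$ will be used.
\begin{itemize}
\item[(i)] With the metric $\mu(a\mathbin{\triangle}b)$, $\mathcal C$ is
separable: the countable subalgebra generated by the $a_{n,k}$ is dense,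
because its closure is a $\sigma$-subalgebra.
\item[(ii)] $\mathcal C$ is $\sigma$-complete and ccc, hence complete.
\end{itemize}
Let $\dot\kappa$ be the name for a function from $\omega$ to $\omega$ with
$\|\dot\kappa(n)=k\|=a_{n,k}$. It is a $\mathcal C$-name and also a
$\mathcal B$-name. Let $\dot c=c_{\dot\kappa}$. For
$\alpha<\beta<\omega_1$, with respect to both algebras,
\[
a_{\alpha\beta}:=\|\dot c(\alpha,\beta)=1\|
=a_{e_\beta(\alpha),\,\Delta(\alpha,\beta)}\in\mathcal C .
\]
Thus a guess about $\alpha,\beta$ is right with probability
$2^{-\Delta(\alpha,\beta)-1}$. All that matters about this number is that it is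
positive and depends on $\Delta(\alpha,\beta)$ alone.

\subsection{Names for sets that depend on $\kappa$ only}

A name for an uncountable $0$-homogeneous set yields uncountably many
conditions ``$\alpha\in\dot H$''. We must find two of them that are compatible
with each other and with a correct guess. For conditions in $\mathcal C$ this
can be done because, by separability, many of them are nearly equal.

\begin{lemma}\label{lem:two}
Let $Y\subseteq\omega_1$ be uncountable and $b_\alpha\in\mathcal C^+$ for
$\alpha\in Y$. Then there are $\alpha<\beta$ in $Y$ with
$b_\alpha\wedge b_\beta\wedge a_{\alpha\beta}\ne0$.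
\end{lemma}

\begin{proof}
\emph{Many nearly equal conditions.} For some $\eta>0$ there are uncountably
many $\alpha\in Y$ with $\mu(b_\alpha)\ge\eta$. Cover $\mathcal C$ by countably
many open balls of radius $\eta/8$; one of them contains $b_\alpha$ for
uncountably many of these $\alpha$. Shrinking $Y$, we may assume that
$\mu(b_\alpha)\ge\eta$ and $\mu(b_\alpha\mathbin{\triangle}b_\gamma)<\eta/4$
for all $\alpha,\gamma\in Y$.

\emph{Fixing the splitting level.} Only countably many $\alpha\in Y$ have an
initial segment $s$ of $y_\alpha$ such that $\{\gamma\in Y:s\subseteq y_\gamma\}$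
is countable, since there are only countably many $s$. Take two other elements
of $Y$, and let $s$ be the longest common initial segment of their reals and
$k=|s|$. Then
\[
Y^i=\{\alpha\in Y:s^\frown i\subseteq y_\alpha\}
\]
is uncountable for $i=0,1$, and $\Delta(\alpha,\beta)=k$ whenever
$\alpha\in Y^0$, $\beta\in Y^1$.

\emph{Many independent guesses.} Choose $M\ge1$ with
$(1-2^{-k-1})^M<\eta/2$. By separability, as in the first step, there is an
uncountable subset of $Y^0$ any two of whose elements $\alpha,\gamma$ satisfy
$\mu(b_\alpha\mathbin{\triangle}b_\gamma)<\eta/(4M)$. Take $M$ distinct elements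
$\alpha_1,\dots,\alpha_M$ of it, and $\beta\in Y^1$ above all of them. Let
$b'=b_\beta\wedge b_{\alpha_1}\wedge\dots\wedge b_{\alpha_M}$. Then
\[
\mu(b_{\alpha_1}\setminus b')
\le\mu(b_{\alpha_1}\setminus b_\beta)
+\sum_{i=2}^M\mu(b_{\alpha_1}\setminus b_{\alpha_i})
<\frac\eta4+M\cdot\frac\eta{4M}=\frac\eta2 ,
\]
so $\mu(b')>\eta/2$. On the other hand,
$a_{\alpha_i\beta}=a_{e_\beta(\alpha_i),k}$, and the numbers
$e_\beta(\alpha_i)$ are distinct because $e_\beta$ is injective. So the
$a_{\alpha_i\beta}$ are $M$ independent elements of measure $2^{-k-1}$, and
the complement of $\bigvee_ia_{\alpha_i\beta}$ has measure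
$(1-2^{-k-1})^M<\eta/2$. Hence $b'\wedge a_{\alpha_i\beta}\ne0$ for some $i$,
and $\alpha_i<\beta$ are as required.
\end{proof}

\begin{lemma}\label{lem:C}
$\Vdash_{\mathcal C}$ there is no uncountable $0$-homogeneous set for $\dot c$.
\end{lemma}

\begin{proof}
Suppose $b_0\in\mathcal C^+$ forces $\dot H$ to be uncountable and
$0$-homogeneous. Let $b_\alpha=b_0\wedge\|\alpha\in\dot H\|$ and
$Y=\{\alpha:b_\alpha\ne0\}$. Since $b_0$ forces $\dot H\subseteq Y$, the set
$Y$ is uncountable. With $\alpha<\beta$ from Lemma~\ref{lem:two}, the condition
$b_\alpha\wedge b_\beta\wedge a_{\alpha\beta}\le b_0$ forces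
$\alpha,\beta\in\dot H$ and $\dot c(\alpha,\beta)=1$, a contradiction.
\end{proof}

\subsection{Arbitrary names}

A $\mathcal B$-name $\dot H$ may depend on randomness outside $\mathcal C$. The
algebra $\mathcal B$ need not be separable, the conditions
``$\alpha\in\dot H$'' can be far apart, and the first step of
Lemma~\ref{lem:two} is not available. What remains is the probability of
$\alpha\in\dot H$ given $\kappa$. It cannot be guaranteed that two
\emph{prescribed} events of conditional probability $\ge\varepsilon$ meet, but
among $N>1/\varepsilon$ such events two must meet. So we need $N$ points whose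
pairs are \emph{all} guessed correctly at once. Lemma~\ref{lem:C}, together
with Proposition~\ref{prop:plusone} inside $V^{\mathcal C}$, provides them.

\begin{lemma}\label{lem:N}
Let $Y\subseteq\omega_1$ be uncountable, $u_\alpha\in\mathcal C^+$ for
$\alpha\in Y$, and $N\ge1$. Then there are $d\in\mathcal C^+$ and
$\alpha_1<\dots<\alpha_N$ in $Y$ such that $d\le u_{\alpha_i}$ for all $i$ and
$d\le a_{\alpha_i\alpha_j}$ for all $i<j$.
\end{lemma}

\begin{proof}
Let $\dot Y'$ be the $\mathcal C$-name for a subset of $Y$ with
$\|\alpha\in\dot Y'\|_{\mathcal C}=u_\alpha$ for $\alpha\in Y$. Some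
$u\in\mathcal C^+$ forces $\dot Y'$ to be uncountable. Otherwise
$\Vdash_{\mathcal C}\sup\dot Y'<\omega_1$; by the ccc this supremum has only
countably many possible values, so $\Vdash_{\mathcal C}\dot Y'\subseteq\delta$
for some $\delta<\omega_1$, contradicting $u_\alpha\ne0$ for
$\alpha\in Y\setminus\delta$.

Consider an extension of $V$ by a generic filter on $\mathcal C$ that contains
$u$. The restriction of $\dot c$ to the pairs of the uncountable set $\dot Y'$
has no uncountable $0$-homogeneous set, by Lemma~\ref{lem:C}. By
Proposition~\ref{prop:plusone}, transferred to $\dot Y'$ along its increasing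
enumeration, $\dot Y'$ has a $1$-homogeneous subset with $N$ elements. Some
$d\in\mathcal C^+$ with $d\le u$ decides these to be
$\alpha_1<\dots<\alpha_N$. That $d$ forces $\alpha_i\in\dot Y'$ means
$d\le u_{\alpha_i}$, and that it forces $\dot c(\alpha_i,\alpha_j)=1$ means
$d\le a_{\alpha_i\alpha_j}$.
\end{proof}

\begin{lemma}\label{lem:B}
$\Vdash_{\mathcal B}$ there is no uncountable $0$-homogeneous set for $\dot c$.
\end{lemma}

\begin{proof}
Suppose $b_0\in\mathcal B^+$ forces $\dot H$ to be uncountable and
$0$-homogeneous, and let $b_\alpha=b_0\wedge\|\alpha\in\dot H\|_{\mathcal B}$.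
As in the proof of Lemma~\ref{lem:C}, uncountably many $b_\alpha$ are nonzero.
So there are $\varepsilon>0$ and an uncountable $Y\in V$ with
$\mu(b_\alpha)\ge2\varepsilon$ for all $\alpha\in Y$.

Let $\alpha\in Y$. We apply the Hahn decomposition theorem, whose usual proof
works in any Boolean $\sigma$-algebra, to the countably additive signed measure
$\nu(x)=\mu(b_\alpha\wedge x)-\varepsilon\mu(x)$ on $\mathcal C$. It gives
$u_\alpha\in\mathcal C$ with $\nu(x)\ge0$ for all $x\le u_\alpha$ in
$\mathcal C$ and $\nu(x)\le0$ for all $x\in\mathcal C$ disjoint from
$u_\alpha$. That is,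
\begin{align*}
\mu(b_\alpha\wedge x)&\ge\varepsilon\mu(x)
 &&\text{if } x\in\mathcal C,\ x\le u_\alpha,\\
\mu(b_\alpha\wedge x)&\le\varepsilon\mu(x)
 &&\text{if } x\in\mathcal C,\ x\wedge u_\alpha=0 .
\end{align*}
(Informally, on $u_\alpha$ the condition $b_\alpha$ still has probability at
least $\varepsilon$ given $\kappa$, and off $u_\alpha$ it has probability at
most $\varepsilon$.) Taking for $x$ the complement of
$u_\alpha$ in the second line, we get
$2\varepsilon\le\mu(b_\alpha)\le\mu(u_\alpha)+\varepsilon$. Hence
$\mu(u_\alpha)\ge\varepsilon$, and $u_\alpha\ne0$.

Fix $N>1/\varepsilon$ and take $d$ and $\alpha_1<\dots<\alpha_N$ from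
Lemma~\ref{lem:N}. Since $d\in\mathcal C$ and $d\le u_{\alpha_i}$ for all $i$,
\[
\sum_{i=1}^N\mu(b_{\alpha_i}\wedge d)\ge N\varepsilon\,\mu(d)>\mu(d).
\]
So the elements $b_{\alpha_i}\wedge d$ below $d$ are not pairwise disjoint, and
$b_{\alpha_i}\wedge b_{\alpha_j}\wedge d\ne0$ for some $i<j$. As
$d\le a_{\alpha_i\alpha_j}$, this condition forces $\alpha_i,\alpha_j\in\dot H$
and $\dot c(\alpha_i,\alpha_j)=1$. It lies below $b_0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In $V^{\mathcal B}$ let $\kappa$ be the function named by $\dot\kappa$. By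
Lemma~\ref{lem:B}, $c_\kappa$ has no uncountable $0$-homogeneous set, in
particular none of type $\omega_1$. By Lemma~\ref{lem:short} with
$W=V^{\mathcal B}$, it has no $1$-homogeneous set of type $\omega^2+2$. This
proves $\omega_1\not\to(\omega_1,\omega^2+2)^2$ in $V^{\mathcal B}$. If
$\omega^2+2\le\alpha<\omega_1$, a set of type $\alpha$ contains one of type
$\omega^2+2$, so the same coloring witnesses
$\omega_1\not\to(\omega_1,\alpha)^2$. Since $\omega^2+2\ge\omega+2$, this
answers the question negatively.
\end{proof}

\section{Further forcing with property K}

Lemma~\ref{lem:short} holds in every outer model with the same $\omega_1$. So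
the counterexample persists as long as no uncountable $0$-homogeneous set is
added, and property K guarantees this. The following form of the argument will
be used twice.

\begin{lemma}\label{lem:K}
Let $Q$ be a poset with property K, and let $E$ be a symmetric binary relation
on an uncountable set $X$. If some $q\in Q$ forces that there is an uncountable
$H\subseteq X$ any two distinct elements of which are in the relation $E$, then
there is such a set already in the ground model.
\end{lemma}

\begin{proof}
Let $q$ force $\dot H$ to be such a set. Recursively choose $q_\xi\le q$ and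
distinct $x_\xi\in X$ for $\xi<\omega_1$ with $q_\xi\Vdash x_\xi\in\dot H$. This
is possible because at stage $\xi$ only countably many points have been used
and $q$ forces $\dot H$ to be uncountable. By property K there is an
uncountable $\Gamma\subseteq\omega_1$ such that $\{q_\xi:\xi\in\Gamma\}$ is
pairwise compatible. (If the conditions $q_\xi$ take only countably many
values, some value is taken uncountably often, and we use those $\xi$;
otherwise apply property K to the set of values.) For distinct
$\xi,\xi'\in\Gamma$, a common extension of
$q_\xi$ and $q_{\xi'}$ forces $x_\xi,x_{\xi'}\in\dot H$, so these two points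
are in the relation $E$. Thus $\{x_\xi:\xi\in\Gamma\}$ is as required.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:K}]
Work in $V^{\mathcal B}$ and let $Q$ be the poset named by $\dot Q$. By
Lemma~\ref{lem:K}, applied to the relation $c_\kappa(\alpha,\beta)=0$ on
$\omega_1$, and Lemma~\ref{lem:B}, no condition in $Q$ forces an uncountable
$0$-homogeneous set for $c_\kappa$ to exist. Since $Q$ is ccc, $\omega_1$ is
preserved, and by Lemma~\ref{lem:short} with $W=V^{\mathcal B*\dot Q}$ there
is no $1$-homogeneous set of type $\omega^2+2$. This proves the first
statement.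

For the consequence, start with $V\models\mathrm{GCH}$ and add one random real,
that is, force with the measure algebra of $\{0,1\}^\omega$. This algebra is ccc
and has size $\aleph_1$, so the extension $V_1$ satisfies
$2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$. In $V_1$ perform the usual
finite support iteration $P=P_{\omega_2}$ of length $\omega_2$ of property K
posets whose underlying sets are subsets of $\omega_1$. Here we use the standard
fact that a finite support iteration of property K posets has property K. Each
$P_\beta$ with $\beta<\omega_2$ has a dense subset of size $\le\aleph_1$, so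
there are at most $\aleph_2$ nice $P_\beta$-names for posets on subsets of
$\omega_1$. The bookkeeping treats each such name at cofinally many later
stages, forcing with the poset whenever it has property K at that stage, and
trivially otherwise.

By the first part, applied to $P$ as the poset $Q$ in $V_1$, the final model
satisfies $\omega_1\not\to(\omega_1,\omega^2+2)^2$. It remains to verify
$\mathrm{MA}_{\aleph_1}$ for property K posets: given a poset $R$ with property
K and dense sets $D_\xi\subseteq R$ $(\xi<\omega_1)$ in the final model, we need
a filter meeting all $D_\xi$.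

\emph{Reduction to small posets.} Choose a nonempty $R'\subseteq R$ of size
$\le\aleph_1$ such that every $p\in R'$ has, for each $\xi$, an extension in
$D_\xi\cap R'$, and any two elements of $R'$ that are compatible in $R$ have a
common extension in $R'$. Then compatibility in $R'$ and in $R$ agree, so $R'$
inherits property K; the sets $D_\xi\cap R'$ are dense in $R'$; and a filter on
$R'$ meeting them generates a filter on $R$ meeting all $D_\xi$. So we may
assume that $|R|\le\aleph_1$ and that the underlying set of $R$ is a subset of
$\omega_1$.

\emph{Small posets.} The poset $R$ and the sequence of the $D_\xi$ are coded by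
a subset of $\omega_1$. Since $P$ is ccc, a nice name for this subset involves
at most $\aleph_1$ conditions, and their finite supports are all contained in
some $\beta<\omega_2$. So $R$ and the $D_\xi$ appear in $V_1^{P_\beta}$. Let
$\beta'\ge\beta$ be a stage at which $R$ is treated. We check that $R$ has
property K in $V_1^{P_{\beta'}}$. Let $X\subseteq R$ be uncountable there. In
the final model $X$ is still uncountable, so it has an uncountable subset of
pairwise compatible elements. The final model is an extension of
$V_1^{P_{\beta'}}$ by the rest of the iteration, again a finite support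
iteration of property K posets, and so with property K. By Lemma~\ref{lem:K},
applied to the relation of compatibility in $R$ on the set $X$, such a subset of
$X$ exists in $V_1^{P_{\beta'}}$. So at stage $\beta'$ we force with $R$, and
the generic filter meets all $D_\xi$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{kunen}
Kunen, \emph{Set Theory}, 1980.

\bibitem{topics}
\emph{Topics in Ramsey Theory on Sets of Real Numbers},
\url{https://tspace.library.utoronto.ca/bitstream/1807/14566/1/NQ54240.pdf}.

\end{thebibliography}

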